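# Split $B$-$N$ pairs of rank 1 and the equation $g=u\omega u'^{-1}$

## 1. The subgroup $\langle B,u,u'\rangle$ of a free product

Take a group $G$, a subgroup $B$, an element $\omega\in G\setminus B$, and an element $g\in G$ that does *not* lie in $B\cup B\omega B$. Form the free product $G'=G*\langle u\rangle$ with $u$ of infinite order, and put
$$u'=g^{-1}u\omega ,\qquad\text{so that}\qquad g=u\,\omega\,u'^{-1},\qquad\qquad B'=\langle B,u,u'\rangle\le G'. \tag{5}$$
By design $g\in B'\omega B'$. One new free letter $u$ has been added, and a second element $u'$ is determined by the wish that $g$ be a product "element of $B'$, times $\omega$, times element of $B'$".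

A concrete instance: let $G$ be the free group on $\omega,h$, let $B=\langle\omega^2\rangle$ and $g=h$. Then $G'$ is free on $\omega,h,u$ and
$$B'=\langle\, \omega^2,\ u,\ h^{-1}u\omega\,\rangle,\qquad h=u\,\omega\,(h^{-1}u\omega)^{-1}\in B'\omega B'.$$
Has $B'$ become too large? The homomorphism $G'\to\mathbb Z$ with $\omega\mapsto1$, $h\mapsto 1$, $u\mapsto0$ sends the three generators of $B'$ to $2,0,0$. So it maps $B'$ onto $2\mathbb Z$, and $\omega\mapsto 1$ shows that $\omega\notin B'$. The kernel of its restriction to $B'$ is a normal subgroup $U'$ of $B'$ which contains $u$ and $u'$ and meets $T=\langle\omega^2\rangle$ trivially, and $B'=U'\rtimes T$.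

The purpose of the construction is this. We want a group $G$ with subgroups $U$ and $T$ and an element $\omega$ such that $B=U\rtimes T$ and *every* $g\in G$ lies in $B\cup B\omega B$, in an essentially unique way. We also want $G$ to be simple, and we want no element of the coset $\omega T$ to square to $1$. We start from a small group containing $\omega$ and $T$, and apply (5) to one bad $g$ after another, transfinitely often. Putting $g$ into $B'\omega B'$ costs nothing. The work lies in showing that uniqueness survives, that is, that $B'\cap\omega B'\omega^{-1}$ does not grow beyond $T$.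

## 2. Split $B$-$N$ pairs of rank 1 and the axiom $\omega^2=1$

**Definition.** A *split $B$-$N$ pair of rank 1* is a group $G$ with two distinguished subgroups $U,T$ and a distinguished element $\omega$ such that, with $N=N_G(T)$ and $B$ the subgroup generated by $U$ and $T$:

(1) $B=U\rtimes T$;

(2) $\omega\in N$, $\omega^2\in T$, and $\omega\notin B$;

(3) $G=B\sqcup U\omega B$ (disjoint union), and each $g\in U\omega B$ can be written uniquely as $g=u\omega b$ with $u\in U$, $b\in B$.

It is *simple* if $G$ is simple. The additional axiom is

(4) $\omega^2=1$.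

Replacing $\omega$ by $\omega t$ with $t\in T$ preserves (1)–(3), so these axioms see only the coset $\omega T$. The question is therefore: **in a simple split $B$-$N$ pair of rank 1, must $\omega T$ contain an $\omega'$ with $\omega'^2=1$?** Finite split $B$-$N$ pairs of rank 1 have been classified (Shult; Hering, Kantor, Seitz), but $G$ may be infinite here. The question comes from the journal Compositio Mathematica.

Some cases by hand.

*The standard example.* Let $K$ be a field with $|K|>3$, and let $G=\mathrm{PSL}_2(K)$, a simple group. Let $U$ and $T$ be the images of the upper unitriangular and of the diagonal matrices, and $\omega$ the image of $\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. The square of this matrix is $-I$, which is trivial in $\mathrm{PSL}_2(K)$. So (4) holds.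

*The same in $\mathrm{SL}_2(K)$, characteristic not $2$.* The axioms (1) and (2) are clear, and $\omega^2=-I\in T$. For (3): if $M=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ has $c\neq0$, it sends the point $[1:0]$ of the projective line to $[a:c]$. The element $\begin{pmatrix}1&x\\0&1\end{pmatrix}\omega$ sends $[1:0]$ to $[x:1]$. So $x=a/c$ is the only choice of $u$, and then $b=\omega^{-1}u^{-1}M$ fixes $[1:0]$, so it lies in $B$. Each element of $\omega T$ has the form $\begin{pmatrix}0&a^{-1}\\-a&0\end{pmatrix}$, with square $-I\ne1$. So (4) cannot be achieved, but the group is not simple.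

*The case $U=1$.* Then $B=T$ and $G=T\sqcup\omega T$. For $G=\mathbb Z$, $T=2\mathbb Z$, $\omega=1$ the axioms (1)–(3) hold and $\omega T$, the set of odd integers, contains no element of order dividing $2$. For $G=\mathbb Z/4$, $T=\{0,2\}$, $\omega=1$ the same is true, although $\mathbb Z/4$ does contain an element of order $2$.

So without simplicity the answer is "no" for trivial reasons. The results of this lecture are the following; "involution" always means an element of order exactly $2$.

**Theorem A.** There is a simple split $B$-$N$ pair of rank 1 $(G,U,T,\omega)$ with $G$ countable and torsion-free, $\langle\omega\rangle\cong\mathbb Z$ and $T=\langle\omega^2\rangle$. In particular no $\omega'\in\omega T$ satisfies $\omega'^2=1$.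

**Theorem B.** Let $(G,U,T,\omega)$ be a split $B$-$N$ pair of rank 1 with $\bigcap_{g\in G}gBg^{-1}=1$ (automatic if $G$ is simple). Then $\omega T$ contains $\omega'$ with $\omega'^2=1$ if and only if $G$ contains an involution. In particular (4) can be achieved if $G$ is finite, or if $T$ is a torsion group.

**Theorem C.** Let $H$ be a group, $T\le H$ of index $2$, $\omega\in H\setminus T$. The following are equivalent:

- (a) there is a simple split $B$-$N$ pair of rank 1 $(G,U,T,\omega)$ with $H=T\cup\omega T\le G$ in which no $\omega'\in\omega T$ satisfies $\omega'^2=1$;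
- (b) $H$ has no involutions.

When (b) holds, $G$ can be chosen without involutions and with $|G|=|H|$; if $H$ is torsion-free, $G$ can be chosen torsion-free.

Theorem A is the case $H=\langle\omega\rangle\cong\mathbb Z$, $T=\langle\omega^2\rangle$ of Theorem C. The examples $\mathbb Z/4$ and $\mathrm{SL}_2(K)$ (where $-I$ is an involution lying in every conjugate of $B$) show that the hypothesis on $\bigcap gBg^{-1}$ in Theorem B cannot be dropped.

## 3. Involutions and the action on $G/B$

Let $(G,U,T,\omega)$ satisfy (1)–(3), and let $X=G/B$.

**Lemma 1.** $G$ acts $2$-transitively on $X$, and the stabilizer of the two points $B,\omega B$ is $B\cap\omega B\omega^{-1}=T$.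

*Proof.* By (3) every point of $X$ other than $B$ has the form $u\omega B$ with $u\in U$. So the stabilizer $B$ of the point $B$ is transitive on the other points, of which there is at least one; since $G$ is transitive, it is $2$-transitive. The stabilizer of both points is $B\cap\omega B\omega^{-1}$, and it contains $T=\omega T\omega^{-1}$. Conversely let $ut\in\omega B\omega^{-1}$ with $u\in U$, $t\in T$. Since $t\in\omega B\omega^{-1}$, also $u\in\omega B\omega^{-1}$, so $u\omega=\omega b=1\cdot\omega b$ for some $b\in B$. Uniqueness in (3) gives $u=1$. $\square$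

**Proof of Theorem B.** If $G$ is simple, $\bigcap_g gBg^{-1}$ is a normal subgroup contained in $B\neq G$, hence trivial. In general, the hypothesis says that $G$ acts faithfully on $X$.

Let $i\in G$ be an involution. By faithfulness it moves some point $p$, and it swaps $p$ and $ip$. By $2$-transitivity a conjugate $i'$ of $i$ swaps $B$ and $\omega B$. The element $\omega$ swaps them too, because $\omega\cdot\omega B=\omega^2B=B$. Hence $\omega^{-1}i'$ fixes both points, so $\omega^{-1}i'\in T$ by Lemma 1, and $i'\in\omega T$ has square $1$.

Conversely, if $\omega'\in\omega T$ and $\omega'^2=1$, then $\omega'\notin B$, so $\omega'\ne1$ and $\omega'$ is an involution.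

If $G$ is finite, then $|X|(|X|-1)$ divides $|G|$ by $2$-transitivity, so $|G|$ is even and $G$ has an involution. If $T$ is a torsion group, then $\omega$ has finite order because $\omega^2\in T$. The order is even, since otherwise $\omega\in\langle\omega^2\rangle\le T$. So a power of $\omega$ is an involution. $\square$

**Proof of (a)$\Rightarrow$(b) in Theorem C.** If (4) cannot be achieved in the simple pair $(G,U,T,\omega)$, then $G$ has no involutions by Theorem B, so its subgroup $H$ has none. $\square$

The target is now sharp: we need a simple group *without involutions*. **From here on, $H$ is a group without involutions, $T\le H$ has index $2$, and $\omega\in H\setminus T$.** Thus $\omega$ normalizes $T$, $\omega^2\in T$, and $\omega^{-1}=\omega\cdot\omega^{-2}\in\omega T$. Moreover $H$ is infinite: an element of finite order in $H\setminus T$ has even order (its odd powers lie outside $T$), so some power of it would be an involution.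

## 4. Three ways to lose uniqueness

By Lemma 1, we must keep $B\cap\omega B\omega^{-1}=T$ throughout. Before setting up the induction, let us see what can go wrong when an element $g$ is forced into $B\omega B$.

We use the following form of the normal form theorem. A word $p_0u^{\varepsilon_1}p_1\cdots u^{\varepsilon_n}p_n$ with $p_i\in G$, $\varepsilon_i=\pm1$ is *reduced* if there is no $i$ with $1\le i<n$, $\varepsilon_i=-\varepsilon_{i+1}$ and $p_i=1$. A reduced word with $n\ge1$ does not represent an element of $G$ in $G*\langle u\rangle$.

**First obstruction to (5): $B\cap gBg^{-1}\neq1$.** Suppose $1\ne x=gyg^{-1}$ with $x,y\in B$. By (5), $u^{-1}g=\omega u'^{-1}$, so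
$$u^{-1}xu=(u^{-1}g)\,y\,(u^{-1}g)^{-1}=\omega\,(u'^{-1}yu')\,\omega^{-1}\in B'\cap\omega B'\omega^{-1}.$$
But $u^{-1}xu$ is a reduced word, so it is not in $G$, let alone in $T$. Hence construction (5) needs $B\cap gBg^{-1}=1$.

**Second obstruction to (5): $g^2=1$.** Suppose $g$ is an involution. Put $z=u^{-1}u'=u^{-1}g^{-1}u\omega\in B'$. Then $z\omega^{-2}=u^{-1}g^{-1}u\,\omega^{-1}$, while $\omega z^{-1}\omega^{-1}=\omega\,\omega^{-1}u^{-1}gu\,\omega^{-1}=u^{-1}gu\,\omega^{-1}$. Since $g=g^{-1}$, these agree, and the element lies in $B'\cap\omega B'\omega^{-1}$ because $\omega^2\in T\le B'$. It is again a reduced word outside $G$. So $g$ must not be an involution.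

**The economical approach: solve the equation inside $G$.** A first idea would be to add no letter at all: enlarge $B$ to $B^*=\langle B,g\omega^{-1}\rangle\le G$, so that $g=(g\omega^{-1})\,\omega\in B^*\omega B^*$. This runs into the first obstruction one step later. Let $G$ be free on $\omega,h$, let $B=T=\langle\omega^2\rangle$, and $g=h\omega^2h^{-1}\omega$. Then $B^*=\langle\omega^2,\,h\omega^2h^{-1}\rangle$. The homomorphism $G\to\mathbb Z$ counting the exponent of $h$ is $0$ on $B^*$ and on $\omega$, but $1$ on $h$, so $h\notin B^*\cup B^*\omega B^*$. However $h\omega^2h^{-1}\ne1$ lies in $B^*\cap hB^*h^{-1}$. So when we next treat $h$ by (5), uniqueness breaks.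

These computations tell us what to carry along. At each stage, every $g$ outside $B\cup B\omega B$ must satisfy $B\cap gBg^{-1}=1$, and the group must have no involutions. The theorem behind the whole construction is that these two conditions suffice, and that they reproduce themselves.

## 5. Admissible pairs

**Definition.** A pair $(G,U)$ is *admissible* if $G\ge H$ is a group without involutions, $U\le G$ is normalized by $T$, $U\cap T=1$, and, with $B:=UT$,

- (A0) $\omega\notin B$;
- (A1) $B\cap\omega B\omega^{-1}=T$;
- (A2) $B\cap gBg^{-1}=1$ for all $g\in G\setminus(B\cup B\omega B)$.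

Here $B=U\rtimes T$ and $B\omega B=UT\omega B=U\omega B$. Also $B\omega^{-1}B=B\omega B$ since $\omega^{-1}\in\omega T$, so $g\in B\omega B$ if and only if $g^{-1}\in B\omega B$.

*Example.* $(H,1)$ is admissible: $B=T$, and $H=T\cup\omega T=B\cup B\omega B$, so (A2) is vacuous; (A0) is $\omega\notin T$, and (A1) is $T\cap\omega T\omega^{-1}=T$.

**Lemma 2.** If $(G,U)$ is admissible and $G=B\cup B\omega B$, then $(G,U,T,\omega)$ satisfies (1)–(3).

*Proof.* (1) and (2) are part of the setting. We have $G=B\cup U\omega B$, and the union is disjoint since $\omega\notin B$. If $u\omega b=u_1\omega b_1$, then $u_1^{-1}u=\omega b_1b^{-1}\omega^{-1}\in U\cap\omega B\omega^{-1}\subseteq U\cap T=1$ by (A1). So $u=u_1$ and $b=b_1$. $\square$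

**Definition.** Write $(G,U)\le(G',U')$, and say that $(G',U')$ *extends* $(G,U)$, if both pairs are admissible, $G\le G'$, $U\le U'$, and

- (P) every $x\in G$ that is conjugate in $G'$ to an element of $B'=U'T$ is conjugate in $G$ to an element of $B=UT$.

*Example where only (P) fails.* Let $H=\langle\omega\rangle\cong\mathbb Z$, $T=\langle\omega^2\rangle$. Let $G'$ be free on $\omega,s$ and $G=\langle\omega,h\rangle\le G'$ with $h=s^{-1}\omega^2s$. By normal forms $\langle \omega, s^{-1}\omega s\rangle$ is the free product of its two cyclic generators, so $G$ is free on $\omega,h$. Lemma 4 below shows that $(G,1)$ and $(G',1)$ are both admissible. But $h$ is conjugate in $G'$ to $\omega^2\in T$, whereas in $G$ it is not conjugate to a power of $\omega^2$, as one sees in the abelianization of $G$.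

The relation $\le$ is transitive: if $(G,U)\le(G',U')\le(G'',U'')$ and $x\in G$ is conjugate in $G''$ into $B''$, then $x$ is conjugate in $G'$ into $B'$, hence in $G$ into $B$.

**Lemma 3.** If $(G_i,U_i)$ is a chain for $\le$, then $(\bigcup G_i,\bigcup U_i)$ is admissible and extends every member.

*Proof.* Write $G=\bigcup G_i$, $U=\bigcup U_i$, $B_i=U_iT$, $B=UT=\bigcup B_i$. An involution of $G$ would lie in some $G_i$; a nontrivial element of $U\cap T$ would lie in some $U_i\cap T$; if $\omega\in B$ then $\omega\in B_i$ for some $i$. Each $U_i$ is normalized by $T$, hence so is $U$. For (A1), $T$ lies in $B\cap\omega B\omega^{-1}$, and an element of this intersection lies in $B_i\cap\omega B_i\omega^{-1}=T$ for large $i$. For (A2), let $g\in G\setminus(B\cup B\omega B)$ and $x\in B\cap gBg^{-1}$. For large $i$ we have $g\in G_i\setminus(B_i\cup B_i\omega B_i)$ and $x\in B_i\cap gB_ig^{-1}=1$. For (P), if $x\in G_i$ is conjugate in $G$ to an element of $B$, this already happens in some $G_j$ with an element of $B_j$, $j\ge i$, and (P) for $(G_i,U_i)\le(G_j,U_j)$ applies. $\square$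

**Definition.** An element $x\in G$ is *$B$-free* if for every $n\ne0$, $x^n$ is not conjugate in $G$ to an element of $B$.

Since $1\in B$, a $B$-free element has infinite order. By (P), $B$-free elements of $G$ are $B'$-free in every extension $(G',U')$. This is why (P) was included. *Example:* in the free group on $\omega,h$ with $B=\langle\omega^2\rangle$, the element $h$ is $B$-free, while $\omega$ is not, since $\omega^2\in B$.

## 6. Free products, HNN extensions and normal closures

In this section $U$ stays fixed and only $G$ grows; the aim is to make $G$ simple in the end. Recall the facts used, all in Lyndon–Schupp, *Combinatorial Group Theory*, Ch. IV. In a free product, elements of finite order are conjugate into the factors; a free factor $G$ of $G'$ is *malnormal*, that is, $G\cap kGk^{-1}=1$ for $k\in G'\setminus G$; and cyclically reduced elements of length at least $2$ are not conjugate into a factor. In an HNN extension $\langle G,s\mid sxs^{-1}=y\rangle$ (with $x,y$ of infinite order), elements of finite order are conjugate into $G$. *Britton's lemma* says: if a word $a_0s^{\varepsilon_1}a_1\cdots s^{\varepsilon_n}a_n$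 with $n\ge1$ equals an element of $G$, it contains a *pinch*, that is, $sa_is^{-1}$ with $a_i\in\langle x\rangle$ or $s^{-1}a_is$ with $a_i\in\langle y\rangle$.

**Lemma 4.** If $(G,U)$ is admissible, then $(G,U)\le(G*\langle h\rangle,U)$ with $h$ of infinite order.

*Proof.* Let $G'=G*\langle h\rangle$. An involution of $G'$ would be conjugate into $G$ or $\langle h\rangle$, which have none. The conditions $U\cap T=1$, (A0), (A1), and (A2) for $g\in G$ do not mention $G'$. For $g\in G'\setminus G$, $B\cap gBg^{-1}\le G\cap gGg^{-1}=1$ by malnormality. For (P), let $1\neq x\in G$ be conjugate in $G'$ to $b\in B$. By malnormality the conjugating element lies in $G$. For $x=1$ there is nothing to show. $\square$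

**Lemma 5.** If $(G,U)$ is admissible and $x,y\in G$ are $B$-free, let $G'=\langle G,s\mid sxs^{-1}=y\rangle$. Then $(G,U)\le(G',U)$.

*Proof.* Since $x,y$ have infinite order, $G'$ is an HNN extension; its elements of finite order are conjugate into $G$, so it has no involutions. The key claim is:

*If $b\in G$, $b'\in B$, $k\in G'\setminus G$ and $b=kb'k^{-1}$, then $b=b'=1$.*

Write $k=a_0s^{\varepsilon_1}a_1\cdots s^{\varepsilon_n}a_n$ in reduced form (no pinches), $n\ge1$. The word
$$a_0s^{\varepsilon_1}\cdots s^{\varepsilon_n}\,(a_nb'a_n^{-1})\,s^{-\varepsilon_n}\cdots s^{-\varepsilon_1}a_0^{-1}b^{-1}$$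
equals $1$, so it contains a pinch. There is none inside $k$ or inside $k^{-1}$, so the pinch is $s^{\varepsilon_n}(a_nb'a_n^{-1})s^{-\varepsilon_n}$, and $a_nb'a_n^{-1}$ is a power of $x$ or of $y$. It is conjugate in $G$ to $b'\in B$. As $x$ and $y$ are $B$-free, the exponent is $0$, so $b'=1$ and $b=1$.

For $g\in G'\setminus G$ the claim gives $B\cap gBg^{-1}=1$, and for $g\in G$ condition (A2) is unchanged. For (P), an element $b\in G$ that is conjugate in $G'$ to $b'\in B$ is either conjugate to $b'$ in $G$, or trivial by the claim. Everything else is unchanged. $\square$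

**Lemma 6.** If $(G,U)$ is admissible, $1\ne m\in G$ and $a\in G$, there is an extension $(G',U')$ in which $a$ lies in the normal closure of $m$.

*Proof.* Let $G_1=G*\langle h\rangle$ (Lemma 4), and $x=m\,hmh^{-1}$. For $n\ne0$ the element $x^n$ is cyclically reduced of length $4|n|$ in the free product, so it is not conjugate into $G$; hence $x$ is $B$-free. The elements $h$ and $ah$ are $B$-free as well: under the retraction $G_1\to\langle h\rangle$ killing $G$, their $n$-th powers map to $h^n\neq1$, while conjugates of elements of $B\le G$ map to $1$.

By Lemma 5 there is an extension $G_2=\langle G_1,s\mid sxs^{-1}=h\rangle$. In it $x$ and $ah$ are still $B$-free, by (P). So Lemma 5 gives a further extension $G'=\langle G_2,s'\mid s'xs'^{-1}=ah\rangle$. The element $x$ lies in the normal closure of $m$; hence so do its conjugates $h$ and $ah$, and hence so does $a=(ah)h^{-1}$. $\square$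

## 7. Forcing $g$ into $B'\omega B'$

**Proposition 7.** Let $(G,U)$ be admissible and $g\in G\setminus(B\cup B\omega B)$. Then there is $(G',U')\ge(G,U)$ with $g\in B'\omega B'$, where $B'=U'T$.

Sections 7–9 prove this. We use the construction (5): $G'=G*\langle u\rangle$, $u'=g^{-1}u\omega$, $B'=\langle B,u,u'\rangle$. By Section 5 also $g^{-1}\notin B\cup B\omega B$. As a free product of groups without involutions, $G'$ has no involutions.

**Step 1. Structure of $B'$.** *This step shows that $B'$ is as free as possible and meets $G$ only in $B$:* $B'=B*\langle u\rangle*\langle u'\rangle$ with $u,u'$ of infinite order, and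
$$B'\cap G=B. \tag{6}$$

Take a reduced word $w=b_0c_1^{\varepsilon_1}b_1\cdots c_n^{\varepsilon_n}b_n$ of $B*\langle a\rangle*\langle a'\rangle$: here $c_i\in\{a,a'\}$, $\varepsilon_i=\pm1$, $b_i\in B$, and $b_i\ne1$ whenever $c_i=c_{i+1}$ and $\varepsilon_i=-\varepsilon_{i+1}$. Substitute
$$a\mapsto u,\quad a^{-1}\mapsto u^{-1},\quad a'\mapsto g^{-1}u\,\omega,\quad a'^{-1}\mapsto\omega^{-1}u^{-1}g .$$
The result is $p_0u^{\varepsilon_1}p_1\cdots u^{\varepsilon_n}p_n$ with $p_i\in G$. We check that it is reduced.

- If $(\varepsilon_i,\varepsilon_{i+1})=(1,-1)$, then $p_i$ is $b_i$, $\omega b_i$, $b_i\omega^{-1}$ or $\omega b_i\omega^{-1}$, according to whether $(c_i,c_{i+1})$ is $(a,a)$, $(a',a)$, $(a,a')$ or $(a',a')$. In the first and last cases $b_i\neq1$, so $p_i\ne1$. In the other two $p_i\ne1$ because $\omega\notin B$.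
- If $(\varepsilon_i,\varepsilon_{i+1})=(-1,1)$, then $p_i$ is, in the same order, $b_i$, $gb_i$, $b_ig^{-1}$ or $gb_ig^{-1}$. In the first and last cases $b_i\ne1$; in the other two $p_i\neq1$ because $g\notin B$.

So the image is reduced, and for $n\ge1$ it is not in $G$; in particular it is not $1$. For $n=0$ the image is $b_0\in B$. Hence the map $B*\langle a\rangle*\langle a'\rangle\to B'$ is an isomorphism, and (6) holds.

**Step 2. The subgroup $U'$.** *This step supplies $U'$ and the easy conditions.* By Step 1 there is a homomorphism $B'\to T$ which is $B\to B/U\cong T$ on $B$ and kills $u$ and $u'$. Let $U'$ be its kernel. It contains $U$, $u$ and $u'$. The homomorphism is the identity on $T$, so $U'\cap T=1$ and $B'=U'T$. As $U'$ is normal in $B'$, it is normalized by $T$. By (5), $g\in B'\omega B'$. By (6), $\omega\notin B'$, because $\omega\in G\setminus B$; this is (A0).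

It remains to prove (A1) and (A2) for $B'$, and (P). All three are about intersections $B'\cap kB'k^{-1}$ with $k\in G'$. The plan is to let $G'$ act on a tree in which $B'$ preserves a subtree $Y$. Then $B'\cap kB'k^{-1}$ preserves both $Y$ and $kY$, and if the overlap $Y\cap kY$ is small, little can act on it.

## 8. The tree of $G*\langle u\rangle$ and the subtree of $B'$

Facts about trees are used as in Serre, *Trees*, Ch. I. View $G'=G*\langle u\rangle$ as an HNN extension of $G$ with stable letter $u$ and trivial associated subgroups. Its *Bass–Serre tree* $S$ has the cosets $kG$ ($k\in G'$) as vertices and the elements $k\in G'$ as edges, the edge $k$ going from $kG$ to $kuG$. The group $G'$ acts by left multiplication. For instance, if $G=1$, the vertices are the powers of $u$, the tree is a line, and $u$ shifts it by one.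

The action preserves the direction of edges, so there are no inversions. Edge stabilizers are trivial. A nontrivial element with a fixed vertex is called *elliptic*; it has exactly one fixed vertex, since an element fixing two vertices fixes the path between them and hence an edge. An element without a fixed vertex is *hyperbolic*: it translates a line, its *axis*, and the axis lies in every nonempty subtree that the element preserves.

Let $v=G$ be the base vertex, with stabilizer $G$. The edges out of $v$ are the $p\in G$. The edges into $v$ are the $k$ with $ku\in G$, that is, the $pu^{-1}$ with $p\in G$; the other end of $pu^{-1}$ is the vertex $pu^{-1}v$.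

**Step 3. The subtree $Y$.** *This step defines $Y$ and lists its edges at $v$.* Let $Y$ have vertex set $B'v$ and edge set $B'\cup B'g^{-1}$. This is a subgraph. The edge $\beta\in B'$ joins $\beta v$ to $\beta uv$. The edge $\beta g^{-1}$ joins $\beta g^{-1}v=\beta v$ to $\beta g^{-1}uv=\beta u'v$, where we used that $g$ and $\omega$ fix $v$ and $u'=g^{-1}u\omega$. Clearly $Y$ is $B'$-invariant. It is connected: elements of $B$ fix $v$, and $v$ is joined to $uv$ and to $u'v$, hence by invariance also to $u^{-1}v$ and $u'^{-1}v$. For $\beta=s_1\cdots s_n$ with $s_i\in B\cup\{u^{\pm1},u'^{\pm1}\}$, consecutive vertices in $v,\ s_1v,\ s_1s_2v,\dots,\beta v$ are therefore equal or adjacent in $Y$. So $Y$ is a $B'$-invariant subtree.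

The edges of $Y$ at $v$ are as follows.

- *Outgoing:* $p\in G$ lies in $B'$ iff $p\in B$, and in $B'g^{-1}$ iff $pg\in B'\cap G=B$. So they are the $p\in B\cup Bg^{-1}$.
- *Incoming:* $pu^{-1}\in B'$ iff $p\in B'\cap G=B$. Since $u^{-1}g=\omega u'^{-1}$, we have $pu^{-1}\in B'g^{-1}$ iff $p\,\omega u'^{-1}\in B'$ iff $p\omega\in B$. So they are the $pu^{-1}$ with $p\in B\cup B\omega^{-1}$.

**Step 4. Reduction of all overlaps to $v$.** *This step shows that what $Y$ and $kY$ share around a vertex depends only on a double coset in $G$.* For $k\in G$ let $E(k)$ be the set of edges at $v$ common to $Y$ and $kY$. Since $kv=v$, the edges of $kY$ at $v$ are the $k$-translates of those just listed. So $E(k)$ consists of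
$$\begin{aligned}&\text{the outgoing } p\in(B\cup Bg^{-1})\cap(kB\cup kBg^{-1}),\\ &\text{the incoming } pu^{-1}\text{ with } p\in(B\cup B\omega^{-1})\cap(kB\cup kB\omega^{-1}).\end{aligned}\tag{7}$$

Now let $k\in G'$ be arbitrary and let $y$ be a vertex of $Y\cap kY$. Write $y=\beta v=k\beta'v$ with $\beta,\beta'\in B'$, and put
$$k_y=\beta^{-1}k\beta'. \tag{8}$$
It fixes $v$, so $k_y\in G$. By (6), the possible choices of $\beta$ form one coset $\beta B$, and those of $\beta'$ form one coset $\beta'B$. So the double coset $Bk_yB$ depends only on $k$ and $y$, and each of its elements arises from some choice. Since $\beta^{-1}Y=Y$ and $\beta^{-1}kY=k_y\beta'^{-1}Y=k_yY$, applying $\beta^{-1}$ carries the edges at $y$ common to $Y$ and $kY$ bijectively onto $E(k_y)$.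

Thus three kinds of vertices occur: $k_y\in B$ (then $k\in B'$ by (8)), $k_y\in B\omega B$, and $k_y\notin B\cup B\omega B$. The next steps compute $E$ in the last two cases.

**Step 5. $BgB\ne Bg^{-1}B$.** *This is the one place in the proof of (A1) and (A2) where the absence of involutions enters; compare the second obstruction in Section 4.* Suppose $g^{-1}=bgb'$ with $b,b'\in B$. Then $gbg=b'^{-1}$, so $c:=(gb)^2=b'^{-1}b\in B$. Since $c$ commutes with $gb$, we have $c\in B\cap(gb)B(gb)^{-1}=B\cap gBg^{-1}=1$ by (A2) for $G$. But $gb\ne1$ because $g\notin B$, so $gb$ is an involution, a contradiction.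

**Step 6. If $k\in G\setminus(B\cup B\omega B)$, then $|E(k)|\le1$.** *So at a vertex of the third kind the overlap is almost nothing.* There are no incoming edges. Indeed $B\cap kB\ne\emptyset$ or $B\omega^{-1}\cap kB\omega^{-1}\neq\emptyset$ would give $k\in B$, while $B\cap kB\omega^{-1}\ne\emptyset$ or $B\omega^{-1}\cap kB\ne\emptyset$ would give $k\in B\omega B$ or $k\in B\omega^{-1}B=B\omega B$.

For outgoing edges, $B\cap kB$ and $Bg^{-1}\cap kBg^{-1}$ are empty since $k\notin B$. There remain $B\cap kBg^{-1}$, nonempty only if $k\in BgB$, and $Bg^{-1}\cap kB$, nonempty only if $k\in Bg^{-1}B$. By Step 5 these double cosets are disjoint, so at most one of the two sets is nonempty.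

- If $k=bgb'$ with $b,b'\in B$ and $c=kdg^{-1}$ with $c,d\in B$, then $b^{-1}c=g(b'd)g^{-1}\in B\cap gBg^{-1}=1$, so $c=b$.
- If $k=bg^{-1}b'$ with $b,b'\in B$ and $cg^{-1}=kd$ with $c,d\in B$, then $b^{-1}c=g^{-1}(b'd)g\in B\cap g^{-1}Bg=1$, so $c=b$.

Here (A2) for $G$ was applied to $g$ and to $g^{-1}$. In each case only one edge is possible.

**Step 7. $E(\omega)=\{pu^{-1}:p\in H\}$.** *This computes the overlap at a vertex of the second kind.* By (7) with $k=\omega$, an outgoing edge would force $\omega\in B$ (from $B\cap\omega B$ or $Bg^{-1}\cap\omega Bg^{-1}$), or $g\in B\omega B$ (from $B\cap\omega Bg^{-1}$), or $g^{-1}\in B\omega B$ (from $Bg^{-1}\cap\omega B$). None of these holds. For incoming edges, $B\cap\omega B$ and $B\omega^{-1}\cap\omega B\omega^{-1}$ are empty, $B\cap\omega B\omega^{-1}=T$ by (A1) for $G$, and since $\omega^2\in B$,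
$$B\omega^{-1}\cap\omega B=(B\cap\omega B\omega)\,\omega^{-1}=(B\cap\omega B\omega^{-1})\,\omega^{-1}=T\omega^{-1}.$$
Finally $T\cup T\omega^{-1}=H$.

So around $v$ the overlap of $Y$ and $\omega Y$ branches, even infinitely often. What saves us is that it stops at once.

**Step 8. $Y\cap\omega Y$ is a star.** *Its center is $v$, its edges are those of $E(\omega)$, and its leaves are the vertices $w=pu^{-1}v$ with $p\in H$. Each leaf satisfies $\omega_w\in BgB\cup Bg^{-1}B$.*

First the relative element $\omega_w$, computed from (8) with $k=\omega$. An element $p$ of $H$ is either $t$ or $t\omega^{-1}$ with $t\in T$.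

- *$p=t$.* Take $\beta=tu^{-1}$ and $\beta'=(\omega^{-1}t\omega)u'^{-1}$, both in $B'$ since $\omega^{-1}t\omega\in T$. Then $\beta v=w$, and $\omega\beta'v=t\omega\cdot\omega^{-1}u^{-1}gv=tu^{-1}v=w$. Moreover
$$\beta^{-1}\omega\beta'=ut^{-1}\cdot t\omega\,u'^{-1}=u\omega u'^{-1}=g.$$
- *$p=t\omega^{-1}$.* Take $\beta=tu'^{-1}$ and $\beta'=(\omega^{-1}t\omega^{-1})u^{-1}$, where $\omega^{-1}t\omega^{-1}=(\omega^{-1}t\omega)\omega^{-2}\in T$. Then $\beta v=t\omega^{-1}u^{-1}gv=t\omega^{-1}u^{-1}v=w$, and $\omega\beta'v=t\omega^{-1}u^{-1}v=w$. Moreover
$$\beta^{-1}\omega\beta'=u't^{-1}\cdot t\omega^{-1}u^{-1}=u'\omega^{-1}u^{-1}=g^{-1}.$$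

Since $BgB$ and $Bg^{-1}B$ are disjoint from $B\cup B\omega B$, Steps 4 and 6 show that at $w$ there is at most one edge common to $Y$ and $\omega Y$. The edge $pu^{-1}$ from $w$ to $v$ is such an edge, so it is the only one.

Now $Y\cap\omega Y$ is a subtree, being an intersection of subtrees, and it contains $v=\omega v$. Its edges at $v$ are those of $E(\omega)$, and it has no further edge at the other ends $w$ of these. So it is the star described.

## 9. Elements of $B'\cap kB'k^{-1}$

**Step 9. Elliptic elements.** *This step shows that an elliptic element of the intersection lives over a vertex where (A2) for $G$ applies.* Let $1\ne x\in B'\cap kB'k^{-1}$ be elliptic with fixed vertex $y$. Since $x\in B'$ preserves $Y$, it fixes the vertex of $Y$ nearest to $y$. By uniqueness of the fixed vertex, $y\in Y$. Since $x\in kB'k^{-1}$ preserves $kY$, likewise $y\in kY$. Choose any $\beta,\beta'$ as in Step 4. Then $\beta^{-1}x\beta\in B'$ fixes $v$, so it lies in $B'\cap G=B$. Also $\beta=k\beta'k_y^{-1}$, so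
$$\beta^{-1}x\beta=k_y\,\beta'^{-1}(k^{-1}xk)\beta'\,k_y^{-1}\in k_yB'k_y^{-1}\cap G=k_y(B'\cap G)k_y^{-1}=k_yBk_y^{-1}.$$
Hence
$$1\ne\beta^{-1}x\beta\in B\cap k_yBk_y^{-1}, \tag{9}$$
and by (A2) for $G$, $k_y\in B\cup B\omega B$.

**Step 10. Hyperbolic elements.** *If $B'\cap kB'k^{-1}$ contains a hyperbolic element $x$, then $k\in B'$.* The axis of $x$ lies in $Y$ and in $kY$, since $x$ preserves both. So at every vertex $y$ of the axis there are at least two common edges, that is, $|E(k_y)|\ge2$, and Step 6 gives $k_y\in B\cup B\omega B$. If $k_y\in B$ for some $y$ on the axis, then $k=\beta k_y\beta'^{-1}\in B'$. Otherwise pick $y$ on the axis; then $k_y\in B\omega B$, and we may choose $\beta,\beta'$ with $k_y=\omega$. Applying $\beta^{-1}$, we get a line in $\beta^{-1}(Y\cap kY)=Y\cap\omega Y$. But by Step 8 this is a star, and a star contains no line. This contradiction proves the claim.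

**Step 11. (A2) for $B'$.** *If $B'\cap kB'k^{-1}\neq1$ we must show $k\in B'\cup B'\omega B'$.* Let $1\ne x\in B'\cap kB'k^{-1}$. If $x$ is hyperbolic, $k\in B'$ by Step 10. If $x$ is elliptic with fixed vertex $y$, then by Step 9 $k=\beta k_y\beta'^{-1}$ with $k_y\in B\cup B\omega B$, so $k\in B'\cup B'\omega B'$.

**Step 12. (A1) for $B'$.** *This is the uniqueness condition.* Clearly $T=\omega T\omega^{-1}\le B'\cap\omega B'\omega^{-1}$. Let $1\ne x\in B'\cap\omega B'\omega^{-1}$. As $\omega\notin B'$, Step 10 shows that $x$ is elliptic. By Step 9 its fixed vertex $y$ lies in $Y\cap\omega Y$, so by Step 8 it is the center $v$ or a leaf.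

Suppose $y$ is a leaf. By Step 8 we may choose $\beta,\beta'$ with $\omega_y=g$ or $\omega_y=g^{-1}$. Then (9) with $k=\omega$ gives a nontrivial element of $B\cap gBg^{-1}$ or of $B\cap g^{-1}Bg$, contradicting (A2) for $G$.

So $y=v$. Then $x\in B'\cap G=B$ and $\omega^{-1}x\omega\in B'\cap G=B$. Hence $x\in B\cap\omega B\omega^{-1}=T$ by (A1) for $G$.

**Step 13. (P).** *Conjugacy into $B'$ must already be visible in $G$.* Let $z\in G$ be conjugate in $G'$ to $x\in B'$; we may assume $z\ne1$. As $z$ fixes $v$, its conjugate $x$ is elliptic. As in Step 9, the fixed vertex of $x$ lies in $Y$, so it is $\beta v$ for some $\beta\in B'$, and $b=\beta^{-1}x\beta\in B'\cap G=B$. Now $z$ and $b$ are nontrivial elements of $G$ that are conjugate in $G'=G*\langle u\rangle$. By malnormality of $G$, the conjugating element lies in $G$. So $z$ is conjugate in $G$ to $b\in B$.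

Thus $(G',U')$ is admissible and extends $(G,U)$, and $g\in B'\omega B'$. This proves Proposition 7. $\square$

## 10. A simple group as a union of admissible pairs

**Lemma 8.** Every admissible $(G,U)$ has an extension $(G^+,U^+)$, with $B^+=U^+T$ and $|G^+|=|G|$, such that

- ($\alpha$) every $g\in G$ lies in $B^+\cup B^+\omega B^+$;
- ($\beta$) for all $1\ne m\in G$ and $a\in G$, $a$ lies in the normal closure of $m$ in $G^+$.

*Proof.* Consider a task "$g$" for each $g\in G$ and a task "$(m,a)$" for each $1\ne m\in G$ and $a\in G$. Well-order all tasks and carry them out by transfinite recursion, starting from $(G,U)$ and taking unions at limit stages; by Lemma 3 and transitivity, all stages are admissible and extend all earlier ones. For the task $g$, do nothing if $g$ already lies in $B\cup B\omega B$ for the current $B$, and otherwise apply Proposition 7 to the current pair. For the task $(m,a)$, apply Lemma 6 to the current pair.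

A completed task stays completed later, since the groups $B$ and $G$ only grow. So the final pair satisfies ($\alpha$) and ($\beta$). The group $G\ge H$ is infinite, there are $|G|$ tasks, and each adds finitely many generators; hence $|G^+|=|G|$. $\square$

**Proof of (b)$\Rightarrow$(a) in Theorem C, and of the additional statements.** Put $(G_0,U_0)=(H,1)$, which is admissible, and $(G_{n+1},U_{n+1})=(G_n^+,U_n^+)$. Let $(G,U)=\bigcup_n(G_n,U_n)$, admissible by Lemma 3, and $B=UT$.

*The axioms.* Each $g\in G$ lies in some $G_n$, so by ($\alpha$) it lies in $B_{n+1}\cup B_{n+1}\omega B_{n+1}\subseteq B\cup B\omega B$, where $B_{n+1}=U_{n+1}T$. Thus $G=B\cup B\omega B$, and Lemma 2 shows that $(G,U,T,\omega)$ satisfies (1)–(3).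

*Simplicity.* $G\ne1$. Let $1\ne m\in G$ and $a\in G$. Both lie in some $G_n$, so by ($\beta$) $a$ lies in the normal closure of $m$ in $G_{n+1}$, hence in that in $G$. So the normal closure of any $m\neq1$ is $G$.

*Failure of (4).* $G$ has no involutions, by admissibility. Since $\omega\notin T$, we have $1\notin\omega T$. So an $\omega'\in\omega T$ with $\omega'^2=1$ would be an involution, and there is none.

*The rest.* $T\cup\omega T=H$, because $T$ has index $2$ in $H$. By Lemma 8, $|G_n|=|H|$ for all $n$, so $|G|=|H|$, as $H$ is infinite. If $H$ is torsion-free, so is $G$: the only operations used are free products with $\mathbb Z$, HNN extensions and unions of chains, and these preserve torsion-freeness. Together with (a)$\Rightarrow$(b) from Section 3 this proves Theorem C. $\square$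

**Proof of Theorem A.** Take $H=\langle\omega\rangle\cong\mathbb Z$ and $T=\langle\omega^2\rangle$. Then $H$ is torsion-free, so it has no involutions, and $T$ has index $2$. Theorem C gives a simple split $B$-$N$ pair of rank 1 $(G,U,T,\omega)$ with $G$ torsion-free and $|G|=|H|$, that is, countable, in which no $\omega'\in\omega T$ satisfies $\omega'^2=1$. So condition (4) cannot always be achieved in simple split $B$-$N$ pairs of rank 1. $\square$
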